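\title{Motivic Chern classes of Schubert cells:\\ failure of positivity and of log concavity}

\begin{abstract}
Expand the motivic Chern class of a Schubert cell of a flag manifold $G/B$ in the basis of structure sheaves of Schubert varieties. The coefficients are polynomials in $y$, and it was conjectured that, up to the sign $(-1)^{\ell(w)-\ell(v)}$, they have nonnegative coefficients and are log concave without internal zeros. We show that both statements fail for $SL_N$ for all large $N$, and hence in types $A$, $B$, $C$, $D$ in all large ranks. We derive an exact formula for a family of coefficients attached to permutations with three blocks, and show that after the rescaling $y=t/m$ it converges to an expression in Poisson probabilities that takes negative values.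
\end{abstract}

\section{Introduction}

Let $G$ be a complex semisimple linear algebraic group, $T\subset B\subset G$ a maximal torus and a Borel subgroup, and $W$ the Weyl group with length function $\ell$. The flag manifold $G/B$ is the disjoint union of the Schubert cells $X_w^\circ=BwB/B\cong\mathbb A^{\ell(w)}$, $w\in W$; the closure $X_w$ of $X_w^\circ$ is a Schubert variety. For a variety $Y$ let $K(Y)$ be the Grothendieck group of coherent sheaves on $Y$. The classes $\mathcal O_v=[\mathcal O_{X_v}]$, $v\in W$, form a basis of $K(G/B)$.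

Let $K_0(\mathrm{var}/X)$ be the group generated by the isomorphism classes of morphisms $[Z\to X]$, subject to $[Z\to X]=[U\to X]+[Z\setminus U\to X]$ for $U\subset Z$ open. The motivic Chern class transformation of Brasselet, Sch\"urmann and Yokura is the unique natural transformation
\[
\mathrm{MC}\colon K_0(\mathrm{var}/X)\to K(X)[y],
\]
covariant for proper push-forward, such that $\mathrm{MC}([\mathrm{id}_X])=\lambda_y(T^*X):=\sum_i y^i[\wedge^iT^*X]$ when $X$ is smooth. Thus $\mathrm{MC}$ records the sheaves of differential forms of a smooth closed subvariety, and it extends this record, by cutting and pasting, to every locally closed subvariety. Put $\mathrm{MC}(X_w^\circ)=\mathrm{MC}([X_w^\circ\hookrightarrow G/B])$ and define polynomials $c_{v,w},P_{v,w}\in\mathbb Z[y]$ by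
\[
\mathrm{MC}(X_w^\circ)=\sum_{v}c_{v,w}(y)\,\mathcal O_v,\qquad P_{v,w}(y)=(-1)^{\ell(w)-\ell(v)}c_{v,w}(y).
\]

For $G=SL_2$ the big cell is $\mathbb P^1$ minus a point, and $[\mathcal O(-2)]=\mathcal O_s-2\,\mathcal O_{\mathrm{id}}$, so
\begin{equation}\label{eq:P1}
\mathrm{MC}(X_s^\circ)=\bigl(1+y[\mathcal O(-2)]\bigr)-\mathcal O_{\mathrm{id}}=(1+y)\,\mathcal O_s-(1+2y)\,\mathcal O_{\mathrm{id}} .
\end{equation}
Both sources of the second term, the removed boundary and the negativity of the cotangent bundle, contribute with the same sign. For $G=SL_3$,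
\begin{multline}\label{eq:SL3}
\mathrm{MC}(X^\circ_{s_1s_2s_1})=(1+y)^3\mathcal O_{s_1s_2s_1}-(1+y)^2(1+2y)(\mathcal O_{s_1s_2}+\mathcal O_{s_2s_1})\\
+(1+y)(1+4y+5y^2)(\mathcal O_{s_1}+\mathcal O_{s_2})-(1+5y+11y^2+8y^3)\,\mathcal O_{\mathrm{id}} .
\end{multline}
Again the sign is determined by the codimension, and the coefficient sequences, such as $1,5,11,8$, are log concave. Recall that $\sum_ka_ky^k$ is \emph{log concave} if $a_k^2\ge a_{k-1}a_{k+1}$ for all $k$, and that it has an \emph{internal zero} if $a_i\ne0$, $a_j=0$, $a_k\neq0$ for some $i<j<k$. The following conjecture, due to AMSS for all Lie types and to Feh\'er, Rim\'anyi and Weber in type $A$, is posed in \cite{MC}.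

\medskip
\noindent\textbf{Conjecture.} \emph{For all $v,w\in W$:}
\begin{itemize}
\item[(P)] \emph{$P_{v,w}$ has nonnegative coefficients;}
\item[(L)] \emph{$P_{v,w}$ is log concave and has no internal zeros.}
\end{itemize}

We show that both parts are false. For $G=SL_N$ we take $B$ upper triangular and write permutations in one-line notation.

\begin{theorem}\label{thm:pos}
For $m\ge2$ put $N=2m+216$ and define $v_m\le w_m$ in $S_N$ by
\begin{align*}
v_m&=(N-1,\dots,2m+1,\ \ 2m-1,\dots,m+1,\ \ m-1,\dots,1,\ \ N,\,2m,\,m),\\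
w_m&=(N,\dots,2m+2,\ \ 2m,\dots,m+2,\ \ m,\dots,2,\ \ 2m+1,\,m+1,\,1),
\end{align*}
where each run indicated by dots decreases in steps of one. Then $P_{v_m,w_m}(100/m)<0$ for all large $m$. In particular $P_{v_m,w_m}$ has a negative coefficient, and \textup{(P)} is false.
\end{theorem}

\begin{theorem}\label{thm:lc}
For some $N$ there are $v,w\in S_N$ such that $P_{v,w}$ violates \textup{(L)}: it is not log concave or it has an internal zero.
\end{theorem}

\begin{theorem}\label{thm:types}
There is $N_0$ such that \textup{(P)} and \textup{(L)} both fail for $SL_N$ for every $N\ge N_0$, and for every $G$ having a simple factor of type $A_n$, $B_n$, $C_n$ or $D_n$ with $n\ge N_0$.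
\end{theorem}

The argument is asymptotic. It gives no explicit value of $N_0$, it says nothing about the exceptional types, and it does not decide whether (L) can fail for a polynomial $P_{v,w}$ that satisfies (P).

\subsection*{Plan of the proof}
When $v$ and $w$ lie in one coset $W_Ix$ of a parabolic subgroup, $c_{v,w}$ can be computed on the flag manifold of the Levi subgroup, at the price of twisting by $\lambda_y$ of an explicit vector bundle (Section~\ref{sec:levi}). For permutations built from blocks, this bundle comes from a product of projective spaces; for blocks of size two everything can be done by hand, and the source of negativity, $\chi(\mathbb P^1,\mathcal O(-2))=-1$, appears as soon as there are three blocks (Section~\ref{sec:blocks}). To amplify it we need large blocks, and hence one coefficient computation on the manifold of complete flags in $\mathbb C^n$ (Section~\ref{sec:flag}). This yields an exact formula (Section~\ref{sec:exact}), whose limit is computed in Section~\ref{sec:limit} and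 shown to be negative in Section~\ref{sec:pos}. Log concavity requires a finer tuning of the same family (Section~\ref{sec:lc}). Section~\ref{sec:types} passes to all large ranks.

\section{Standard facts}\label{sec:facts}

\subsection*{$K$-theory}
For smooth $Y$ the group $K(Y)$ is also the Grothendieck ring of vector bundles. It carries the involution $\phi\mapsto\phi^\vee$ induced by $E\mapsto E^*$, which we extend linearly in $y$; thus $\lambda_y(E)^\vee=\lambda_y(E^*)$. The class $\lambda_y(E)=\sum_iy^i[\wedge^iE]$ is multiplicative in short exact sequences, and $\lambda_y(\mathcal L)=1+y\mathcal L$ for a line bundle $\mathcal L$. We write an integer $r$ for the class of a trivial bundle of rank $r$, and we put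
\[
z=\frac{y}{1+y},\qquad\text{so that}\qquad 1+y\mathcal L=(1+y)\bigl(1-z(1-\mathcal L)\bigr).
\]
Whenever $1-\mathcal L$ is nilpotent, $1+y\mathcal L$ is therefore invertible over $\mathbb Z[y,(1+y)^{-1}]$. We compute over this ring freely; the $K$-groups concerned are free abelian, so nothing is lost. If $Y$ is smooth and projective, Serre duality reads $\chi(Y,\phi\,\omega_Y)=(-1)^{\dim Y}\chi(Y,\phi^\vee)$.

On $\mathbb P^{n-1}$ put $H=[\mathcal O(1)]$, $\eta=H^{-1}$ and $\zeta=1-\eta$. Then $K(\mathbb P^{n-1})=\mathbb Z[\zeta]/\zeta^n$, and $\zeta^k$ is the class of the structure sheaf of a linear subspace of codimension $k$. For $0\le r\le n-1$ let $\chi_r(\phi)$ be the Euler characteristic of the restriction of $\phi$ to a linear $\mathbb P^r$. Then $\chi_r(\zeta^iH^a)=\chi(\mathbb P^{r-i},\mathcal O(a))$ for $i\le r$ and $\chi_r(\zeta^iH^a)=0$ for $i>r$. In particular $\chi_r$ sums the coefficients of $1,\zeta,\dots,\zeta^r$, and since multiplication by $\eta=1-\zeta$ takes differences of consecutive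 coefficients, for $\phi=\sum_k\phi_k\zeta^k$ and $\phi_{-1}=0$ we have
\begin{equation}\label{eq:chi}
\chi_r(\phi)=\sum_{k\le r}\phi_k,\qquad \chi_r(\eta\,\phi)=\phi_r,\qquad \chi_r(\eta^2\phi)=\phi_r-\phi_{r-1}.
\end{equation}
If all $\phi_k$ are nonnegative, only the third quantity can be negative. The whole paper exploits this sign.

\subsection*{Motivic Chern classes}
We use three properties.
\begin{itemize}
\item[(MC1)] $\mathrm{MC}$ commutes with proper push-forward and with exterior products.
\item[(MC2)] If $f\colon X'\to X$ is smooth with relative tangent bundle $T_f$, then $\mathrm{MC}(f^*a)=\lambda_y(T_f^*)\cdot f^*\mathrm{MC}(a)$, where $f^*[Z\to X]=[Z\times_XX'\to X']$. In particular $\mathrm{MC}$ commutes with restriction to open subsets.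
\item[(MC3)] If $D=\bigcup D_i$ is a simple normal crossings divisor in a smooth variety $X$, then $\mathrm{MC}([X\setminus D\hookrightarrow X])=\lambda_y(\Omega^1_X(\log D))\cdot[\mathcal O(-D)]$.
\end{itemize}
Properties (MC1) and (MC2) are due to Brasselet, Sch\"urmann and Yokura. To see (MC2), note that $K_0(\mathrm{var}/X)$ is generated by classes $[g\colon Z\to X]$ with $Z$ smooth and $g$ proper; for these the formula follows from flat base change and $[T_{Z'}]=[T_{f'}]+f'^*[T_Z]$, where $f'\colon Z'=Z\times_XX'\to Z$. Property (MC3) follows from inclusion--exclusion and the exact sequences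
\[
0\to\Omega^i_X(\log D)(-D)\to\Omega^i_X\to\bigoplus_a\Omega^i_{D_a}\to\bigoplus_{a<b}\Omega^i_{D_a\cap D_b}\to\cdots .
\]
The dual $T_X(-\log D)$ of $\Omega^1_X(\log D)$ is the kernel of $T_X\to\bigoplus_i\mathcal O_{D_i}(D_i)$, which is surjective, so
\begin{equation}\label{eq:logT}
[T_X(-\log D)]=[T_X]-\sum_i\bigl([\mathcal O(D_i)]-1\bigr).
\end{equation}

\subsection*{Schubert varieties}
All definitions make sense for a connected reductive group, and the flag manifold with its cells depends only on the Dynkin diagram. We use this for Levi subgroups, and to replace $SL_N$ by $GL_N$. If $Y\subset G/B$ is closed and $B$-stable, the classes $[\mathcal O_{X_v}]$ with $X_v\subset Y$ generate $K(Y)$, by the localization sequence and $K(\mathbb A^d)=\mathbb Z$; their images in $K(G/B)$ are independent, so they form a basis and $K(Y)\to K(G/B)$ is injective.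

Let $B^-$ be the opposite Borel subgroup, $X^v=\overline{B^-vB/B}$ the opposite Schubert variety, which has codimension $\ell(v)$, and $\partial X^v=X^v\setminus(B^-vB/B)$ its boundary, with ideal sheaf $\mathcal O_{X^v}(-\partial X^v)$. Let $D_i$ be the Schubert divisors, that is, the irreducible components of the complement of the big cell $X^\circ_{w_0}$. By \cite{Brion},
\begin{equation}\label{eq:dual}
\chi\bigl(G/B,\ [\mathcal O_{X^v}(-\partial X^v)]\cdot\mathcal O_w\bigr)=\delta_{v,w},\qquad
\omega_{X^v}\cong\mathcal O_{X^v}(-\partial X^v)\otimes\mathcal O\bigl(-\textstyle\sum_iD_i\bigr)\big|_{X^v}.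
\end{equation}

\section{Reduction to a Levi subgroup}\label{sec:levi}

Let $I$ be a set of simple reflections, $P_I\supset B$ the parabolic subgroup, $L_I\supset T$ its Levi factor, $B_I=B\cap L_I$, so that $P_I/B=L_I/B_I$, and let $w_I$ be the longest element of $W_I$. We mark Schubert cells, varieties and classes of $L_I/B_I$ by a superscript $I$. Let $x$ be the element of minimal length in its coset $W_Ix$. Equivalently, $x^{-1}\gamma>0$ for all positive roots $\gamma$ of $L_I$, and then $\ell(ux)=\ell(u)+\ell(x)$ for $u\in W_I$. The cells $X^\circ_{ux}$, $u\in W_I$, fill out one $P_I$-orbit. The point of the next lemma is that this orbit fibers over $L_I/B_I$ with affine fibers, so that it sees the coefficients $c_{u'x,ux}$ and nothing else.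

For a finite-dimensional $B_I$-module $U$, the associated bundle $L_I\times^{B_I}U$ on $L_I/B_I$ is the quotient of $L_I\times U$ by $(lb,\upsilon)\sim(l,b\upsilon)$. Since $B_I$ is solvable, its class is the sum of the line bundles associated with the weights of $U$.

\begin{lemma}\label{lem:levi}
Let $\mathcal V=L_I\times^{B_I}\bigl(\mathfrak b/(\mathfrak b\cap\mathrm{Ad}(x)\mathfrak b)\bigr)$; its weights are the positive roots $\gamma$ with $x^{-1}\gamma<0$. For every $u\in W_I$, in $K(L_I/B_I)[y]$,
\[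
\sum_{u'\in W_I}c_{u'x,\,ux}(y)\,\mathcal O^I_{u'}=\lambda_y(\mathcal V^*)\cdot\mathrm{MC}(X^{I,\circ}_u).
\]
\end{lemma}

\begin{proof}
Let $Z=P_IxB/B=\bigsqcup_{u\in W_I}X^\circ_{ux}$. As an orbit, $Z$ is smooth and open in its closure $\overline Z=X_{w_Ix}$.

\emph{The fibration.} The stabilizer $P_I\cap xBx^{-1}$ of $xB$ is an intersection of two parabolic subgroups containing $T$, so it is connected and generated by $T$ and the root subgroups of the roots $\gamma$ of $P_I$ with $x^{-1}\gamma>0$. The negative roots of $P_I$ are those of $L_I$, and they satisfy $x^{-1}\gamma<0$ by minimality of $x$. So the stabilizer lies in $B$, and $f\colon Z\to P_I/B$, $gxB\mapsto gB$, is well defined. It is smooth and Zariski locally trivial with fiber $BxB/B$. Since lengths add, $f^{-1}(X_u^{I,\circ})=BuBxB/B=X^\circ_{ux}$. The preimage $f^{-1}(X^I_{u'})$ is reduced because $f$ is smooth, it is irreducible and closed in $Z$, and it contains $X^\circ_{u'x}$ as a dense open subset. Hence it is the open subscheme $X_{u'x}\cap Z$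 of $X_{u'x}$, and $[\mathcal O_{X_{u'x}\cap Z}]=f^*\mathcal O^I_{u'}$.

\emph{The section.} Minimality of $x$ also gives $B_I\subset xBx^{-1}$, so $\sigma(lB_I)=lxB$ is a well-defined $L_I$-equivariant section of $f$. The fiber of $T_f$ at $xB$ is the tangent space $\mathfrak b/(\mathfrak b\cap\mathrm{Ad}(x)\mathfrak b)$ of $BxB/B$, so $\sigma^*T_f=\mathcal V$.

\emph{Restriction.} By (MC1) and the injectivity of $K(\overline Z)\to K(G/B)$, we have $\mathrm{MC}([X^\circ_{ux}\to\overline Z])=\sum c_{v',ux}[\mathcal O_{X_{v'}}]$, the sum over $X_{v'}\subset\overline Z$. Restrict to $Z$. If $X_{v'}\cap Z$ is nonempty, it is open in the irreducible variety $X_{v'}$, so it meets $X^\circ_{v'}$, and $v'\in W_Ix$ because cells are disjoint. All other terms restrict to zero. Applying (MC2) to the open embedding $Z\subset\overline Z$ and to $f$, we obtain in $K(Z)[y]$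
\[
\sum_{u'\in W_I}c_{u'x,ux}\,f^*\mathcal O^I_{u'}=\lambda_y(T_f^*)\cdot f^*\mathrm{MC}(X_u^{I,\circ}).
\]
Since $Z$ is smooth, $\sigma^*$ is a ring homomorphism with $\sigma^*f^*=\mathrm{id}$. Apply it.
\end{proof}

For $I=\emptyset$ the lemma says $c_{x,x}=(1+y)^{\ell(x)}$. The opposite extreme $x=\mathrm{id}$ gives the first part of the following.

\begin{corollary}\label{cor:levi}
If $v,w\in W_I$, then $P_{v,w}$ is the same for $G$ and for $L_I$. For a product of groups, $P_{(v_1,v_2),(w_1,w_2)}=P_{v_1,w_1}P_{v_2,w_2}$. Consequently, if a polynomial occurs as $P_{v,w}$ for $S_N$, then its product with $(1+y)^j$ occurs for $S_{N+2j}$.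
\end{corollary}

\begin{proof}
For $x=\mathrm{id}$ the bundle $\mathcal V$ is zero. Multiplicativity follows from (MC1), since cells and Schubert classes of a product are exterior products. For the last claim use the parabolic subgroup $S_N\times S_2^{\,j}\subset S_{N+2j}$, the elements $(v,s,\dots,s)$ and $(w,s,\dots,s)$, and $P_{s,s}=1+y$ from \eqref{eq:P1}.
\end{proof}

\section{Block permutations and blocks of size two}\label{sec:blocks}

\subsection*{The family}
Let $\mathrm{Fl}_n$ be the manifold of complete flags $F_\bullet$ in $V=\mathbb C^n$, with the line bundles $Q_a=F_a/F_{a-1}$. The point $xB$ is the flag $F_i=\langle e_{x(1)},\dots,e_{x(i)}\rangle$, and $Q_a$ is the line bundle associated with the $a$-th diagonal character of $B$. Let $\mathrm{pr}\colon\mathrm{Fl}_n\to\mathbb P^{n-1}$, $F_\bullet\mapsto F_{n-1}$, be the projection to the space of hyperplanes, so that $\mathrm{pr}^*H=V/F_{n-1}=Q_n$. We write $H,\eta,\zeta$ also for the pull-backs. Let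
\[
u_n=(n-1,n-2,\dots,1,n),\qquad \ell(u_n)=\tbinom n2-(n-1).
\]

We look for $x$ such that the bundle $\mathcal V$ of Lemma~\ref{lem:levi} distinguishes, in each factor $\mathrm{Fl}_n$ of $L_I/B_I$, only the last line $Q_n$; then its class comes from a product of projective spaces. Let $s\ge0$ and $n_1,\dots,n_k\ge2$, put $N=s+\sum n_i$, and split $\{s+1,\dots,N\}$ into consecutive intervals $\Delta_1<\dots<\Delta_k$, the \emph{blocks}, of sizes $n_1,\dots,n_k$. The numbers $1,\dots,s$ are called \emph{letters}. Let $d_i=\max\Delta_i$ and $\Delta_i^-=\Delta_i\setminus\{d_i\}$. Define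
\[
x=\bigl(\Delta_k^-\!\uparrow,\ \dots,\ \Delta_1^-\!\uparrow,\ s,s-1,\dots,1,\ d_k,\dots,d_1\bigr),
\]
where $\uparrow$ means increasing order, and let $W_I=\prod_iS_{\Delta_i}$. Left multiplication by $W_I$ permutes the values inside each block, and in $x$ these values appear in increasing order, so $x$ is minimal in $W_Ix$. Put
\begin{equation}\label{eq:vw}
w=w_Ix,\qquad v=(u_{n_1},\dots,u_{n_k})\,x .
\end{equation}
Thus $v$ is obtained from $x$ by reversing each run $\Delta_i^-$, and $w$ by reversing the order of the values in each block. We have $v\le w$ and $\ell(w)-\ell(v)=\sum_i(n_i-1)$. For $s=0$ and block sizes $(m,m,216)$ these are the permutations $v_m,w_m$ of Theorem~\ref{thm:pos}. Here $L_I/B_I=\prod_i\mathrm{Fl}_{n_i}$; let $H_i,\eta_i,\zeta_i$ be the classes $H,\eta,\zeta$ of the $i$-th factor.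

\begin{lemma}\label{lem:V}
With $\alpha_0=\binom s2+s\sum_in_i+\sum_{i<j}n_in_j$,
\[
\lambda_y(\mathcal V)=(1+y)^{\alpha_0}\prod_i(1+y\eta_i)^{-s}\prod_{i<j}\frac{1+yH_i\eta_j}{(1+y\eta_j)^{n_i}} .
\]
\end{lemma}

\begin{proof}
The weights of $\mathcal V$ correspond to the pairs $a<b$ such that $a$ stands to the right of $b$ in $x$, and such a pair contributes $Q_aQ_b^{-1}$; here $Q_a$ is trivial for a letter $a$, and is the corresponding line bundle on $\mathrm{Fl}_{n_i}$ for $a\in\Delta_i$. Reading $x$, the pairs are: all pairs of letters; a letter $a$ with $b\in\Delta_i^-$; and, for $i<j$, all $(a,b)\in\Delta_i\times\Delta_j$ except those in $\Delta_i^-\times\{d_j\}$. Now $\sum_{a\in\Delta_i}Q_a=n_i$ and $Q_{d_i}=H_i$, so $\sum_{a\in\Delta_i^-}Q_a=n_i-H_i$ and $\sum_{b\in\Delta_i^-}Q_b^{-1}=n_i-\eta_i$. Therefore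
\[
[\mathcal V]=\tbinom s2+s\sum_i(n_i-\eta_i)+\sum_{i<j}\bigl(n_in_j-(n_i-H_i)\eta_j\bigr),
\]
and the lemma follows from the multiplicativity of $\lambda_y$.
\end{proof}

\subsection*{Blocks of size two}
Let all $n_i=2$ and $s=0$, so that $v=x$ and $L_I/B_I=(\mathbb P^1)^k$. On $\mathbb P^1$, formula \eqref{eq:P1} reads $\mathrm{MC}(X_s^\circ)=(1+y)\bigl(1-(1+z)\zeta\bigr)$, and $\zeta=\mathcal O_{\mathrm{id}}$. If $\phi^\vee=\phi_0+\phi_1\zeta$, then $\phi=\phi_0-\phi_1\zeta$, and the coefficient of $\mathcal O_{\mathrm{id}}$ in $\phi\cdot\mathrm{MC}(X^\circ_s)$ is $-(1+y)\,\varepsilon_2(\phi^\vee)$, where $\varepsilon_2(1)=1+z$ and $\varepsilon_2(\zeta)=1$. Since $H^a=1+a\zeta$ and $(1+y\eta)^{-\kappa}=(1+y)^{-\kappa}(1+\kappa z\zeta)$,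
\begin{equation}\label{eq:eps2}
\varepsilon_2\bigl(H^a(1+y\eta)^{-\kappa}\bigr)=(1+y)^{-\kappa}\bigl(1+a+(\kappa+1)z\bigr)\qquad(a\in\mathbb Z,\ \kappa\ge0),
\end{equation}
and $1+a=\chi(\mathbb P^1,\mathcal O(a))$. By Lemma~\ref{lem:levi}, $P_{v,w}=(1+y)^k\,\varepsilon_2^{\otimes k}[\lambda_y(\mathcal V)]$.

\begin{example}[two blocks]\label{ex:two}
Here $v=3142$, $w=4231$, $\alpha_0=4$, and \eqref{eq:eps2} gives
\begin{align*}
P_{v,w}&=(1+y)^6\,\varepsilon_2^{\otimes2}\bigl[(1+yH_1\eta_2)(1+y\eta_2)^{-2}\bigr]=(1+y)^4\bigl[(1+z)(1+3z)+y(2+z)(3z)\bigr]\\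
&=(1+y)^2\bigl[(1+2y)(1+4y)+3y^2(2+3y)\bigr]=(1+y)^3(1+5y+9y^2).
\end{align*}
The numerator contains $\eta_2$ at most to the first power, and every term is positive.
\end{example}

\begin{example}[three blocks]\label{ex:three}
Here $v=531642$, $w=642531$, $\alpha_0=12$, and
\[
P_{v,w}=(1+y)^{15}\,\varepsilon_2^{\otimes3}\Bigl[\frac{(1+yH_1\eta_2)(1+yH_1\eta_3)(1+yH_2\eta_3)}{(1+y\eta_2)^{2}(1+y\eta_3)^{4}}\Bigr].
\]
Expand the numerator. By \eqref{eq:eps2} a monomial contributes a nonnegative amount for $y>0$ unless it contains $\eta_3^2$. The monomials $y^2H_1H_2\eta_3^2$ and $y^3H_1^2\eta_3^2$ contribute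
\[
(1+y)^9\bigl[y^2(2+z)(2+3z)+y^3(3+z)(1+3z)\bigr](5z-1),
\]
which is negative for $z<1/5$. This is the mechanism. Here it is too weak: for $z<1/5$ we have $y<1/4$, the bracket is less than $1/2$, and the monomial $1$ alone contributes at least $(1+y)^9$.
\end{example}

The leading negative term is $-(2y)(2y)$, where the factors $2$ are the numbers of sections of $H_1$ and $H_2$, while negativity requires $y$ to be small. So we should make the first two blocks large, of size about $m$, and take $y$ of order $1/m$. For this we need the analogue of $\varepsilon_2$ for $\mathrm{Fl}_n$.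

\section{One coefficient on the manifold of complete flags}\label{sec:flag}

For $n\ge2$ and $j\ge0$ let
\[
C_j^{(n)}=\#\Bigl\{a\in\mathbb Z_{\ge0}^{\,n-1}:\ \sum_ba_b=j,\quad\sum_{b\le c}a_b\le c\ \text{ for }1\le c\le n-2\Bigr\},
\]
and define a $\mathbb Z[y,(1+y)^{-1}]$-linear functional on $K(\mathbb P^{n-1})[y,(1+y)^{-1}]$ by
\[
\varepsilon_n=\sum_{j=0}^{n-1}C_j^{(n)}z^j\,\chi_{n-1-j},\qquad\text{that is,}\qquad\varepsilon_n(\zeta^i)=\sum_{j=0}^{n-1-i}C^{(n)}_jz^j .
\]
For $n=2$ we have $C_0^{(2)}=C_1^{(2)}=1$ and recover the functional $\varepsilon_2$ of Section~\ref{sec:blocks}.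

\begin{proposition}\label{prop:flag}
For $\phi\in K(\mathbb P^{n-1})[y,(1+y)^{-1}]$, the coefficient of $\mathcal O_{u_n}$ in $\mathrm{pr}^*\phi\cdot\mathrm{MC}(X^\circ_{w_0})$ on $\mathrm{Fl}_n$ is $(-1)^{n-1}(1+y)^{\binom n2}\varepsilon_n(\phi^\vee)$.
\end{proposition}

For $\phi=1$ this gives $P_{u_n,w_0}=\sum_{j\le n-1}C_j^{(n)}y^j(1+y)^{\binom n2-j}$, which satisfies (P). For $n=3$ the numbers $C_j^{(3)}$, $j=0,1,2$, are $1,2,2$, and $(1+y)^3(1+2z+2z^2)=(1+y)(1+4y+5y^2)$, in agreement with \eqref{eq:SL3}.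

By \eqref{eq:dual} the coefficient is an Euler characteristic on $X^{u_n}$, so we need $\mathrm{MC}(X^\circ_{w_0})$ only near $X^{u_n}$. One would like to use (MC3), but the boundary of the big cell need not have normal crossings: for $n=3$ the intersection $D_1\cap D_2$ is a union of two lines through the base point. The choice of $u_n$ is such that $X^{u_n}$ is a tower of $\mathbb P^1$-bundles along which the boundary does have simple normal crossings.

\begin{proof}
Let $E_i=\langle e_1,\dots,e_i\rangle$ and $E_i'=\langle e_{n-i+1},\dots,e_n\rangle$; these flags are fixed by $B$ and $B^-$.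

\emph{Step 1: the variety $X^{u_n}$.} Let $R_i$ be the variety of partial flags $F_1\subset\dots\subset F_i$ with $F_a\subset E'_{a+1}$ for $a\le i$, and $R=R_{n-1}\subset\mathrm{Fl}_n$. The map $R_i\to R_{i-1}$ is the $\mathbb P^1$-bundle of lines $F_i/F_{i-1}$ in the rank two bundle $E'_{i+1}/F_{i-1}$, and $R_0$ is a point. So $R$ is smooth, closed, irreducible, $B^-$-stable and of dimension $n-1=\dim X^{u_n}$. It contains $u_nB$, where $F_i=\langle e_{n-1},\dots,e_{n-i}\rangle$. Hence $R=X^{u_n}$. Put $\mathcal M_i=E'_{i+1}/F_i$ for $0\le i\le n-1$. Then $\mathcal M_0$ is trivial, $\mathcal M_{n-1}=H|_R$, and $\mathcal M_i$ comes from $R_i$ and has degree one on the fibers of $R_i\to R_{i-1}$.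

\emph{Step 2: the boundary near $R$.} The big cell consists of the flags with $F_i\cap E_{n-i}=0$ for all $i$, and the Schubert divisor $D_i=\{F_i\cap E_{n-i}\ne0\}$, $1\le i\le n-1$, is the zero locus of the section $\det F_i\to\det(V/E_{n-i})$. On $R$ the map $E'_{i+1}\to V/E_{n-i}$ is surjective with kernel $\langle e_{n-i}\rangle$. So, up to a trivial factor, the section is $\det F_i\to\det E'_{i+1}$, $\tau\mapsto\tau\wedge e_{n-i}$, which is the image of $e_{n-i}$ in $\mathcal M_i=\det E'_{i+1}\otimes(\det F_i)^{-1}$. Because $e_{n-i}\notin E_i'\supset F_{i-1}$, the vector $e_{n-i}$ is a nowhere vanishing section of $E'_{i+1}/F_{i-1}$, and its image in $\mathcal M_i$ has exactly one simple zero on each fiber of $R_i\to R_{i-1}$. Thus the restriction to $R$ of the local equation $\varphi_i$ given by the section comes from $R_i$, and at its zeros $d\varphi_i$ is nonzero on the vertical tangent line of $R_i\to R_{i-1}$. In particular the section vanishes to first order along $D_i$, and $\mathcal O(D_i)|_R\cong\mathcal M_i$.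

At a point of $R$, the differentials $d\varphi_i$ of the divisors through that point are independent: in a relation $\sum c_i\,d\varphi_i=0$ take the largest $i$ with $c_i\neq0$ and evaluate on a tangent vector of $R$ that lifts the vertical vector of $R_i\to R_{i-1}$; it is killed by $d\varphi_a$ for $a<i$ but not by $d\varphi_i$. Independence is an open condition, so $D=\sum D_i$ has simple normal crossings on an open neighborhood $U$ of $R$. By (MC2) and (MC3), $\mathrm{MC}(X^\circ_{w_0})|_U=\lambda_y(\Omega^1_U(\log D))\cdot[\mathcal O(-D)]$. Let $\mathcal E=T_U(-\log D)|_R$. By \eqref{eq:dual}, $\mathcal O_R(-\partial R)=\omega_R(D)$, so the twists by $D$ cancel; the projection formula and Serre duality show that the coefficient of $\mathcal O_{u_n}$ is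
\begin{equation}\label{eq:serre}
\chi\bigl(R,\ \phi\,\lambda_y(\mathcal E^*)\,\omega_R\bigr)=(-1)^{n-1}\chi\bigl(R,\ \phi^\vee\lambda_y(\mathcal E)\bigr).
\end{equation}

\emph{Step 3: the class of $\mathcal E$.} For $1\le b\le n-1$ the bundle $E'_{b+1}/F_{b-1}$ is an extension of $\mathcal M_b$ by $Q_b$, and also an extension of the trivial line $E'_{b+1}/E'_b$ by $\mathcal M_{b-1}$. Comparing classes and determinants,
\begin{equation}\label{eq:Q}
Q_b=\mathcal M_{b-1}+1-\mathcal M_b=\mathcal M_{b-1}\mathcal M_b^{-1}\quad(1\le b\le n-1),\qquad Q_n=\mathcal M_{n-1}.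
\end{equation}
Also $F_{b-1}^*=b-\mathcal M_{b-1}^{-1}$ for $1\le b\le n$. The tangent bundle of $\mathrm{Fl}_n$ has class $\sum_{a<b}Q_a^{-1}Q_b=\sum_{b=1}^nF_{b-1}^*Q_b$. Using the first expression for $Q_b$ in $bQ_b$ and the second in $\mathcal M_{b-1}^{-1}Q_b$,
\[
[T_{\mathrm{Fl}_n}|_R]=\sum_{b=1}^{n-1}\bigl[b(\mathcal M_{b-1}+1-\mathcal M_b)-\mathcal M_b^{-1}\bigr]+n\mathcal M_{n-1}-1 .
\]
For $1\le j\le n-1$ the class $\mathcal M_j$ occurs with coefficient $(j+1)-j=1$, and the constants add up to $\mathcal M_0+\binom n2-1=\binom n2$. So $[T_{\mathrm{Fl}_n}|_R]=\binom n2+\sum_j\mathcal M_j-\sum_b\mathcal M_b^{-1}$, and \eqref{eq:logT} removes the middle sum: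
\[
[\mathcal E]=\tbinom n2+(n-1)-\sum_{b=1}^{n-1}\mathcal M_b^{-1}.
\]
With $\xi_b=1-\mathcal M_b^{-1}$, which is nilpotent by Step 4, we get $\lambda_y(\mathcal E)=(1+y)^{\binom n2}\prod_{b=1}^{n-1}(1-z\xi_b)^{-1}$.

\emph{Step 4: Euler characteristics.} The equality of the two expressions in \eqref{eq:Q} says $(\mathcal M_b^{-1}-1)(\mathcal M_{b-1}-\mathcal M_b)=0$. Multiplying by $\mathcal M_{b-1}^{-1}\mathcal M_b^{-1}$ gives
\[
\xi_b^2=\xi_{b-1}\xi_b,\qquad\xi_0=0 .
\]
We claim that $\prod_{b\le r}\xi_b^{a_b}$ equals a squarefree monomial in $\xi_1,\dots,\xi_r$ if $\sum_{b\le c}a_b\le c$ for all $c\le r$, and is zero otherwise. For $r=1$ this is $\xi_1^2=0$. Let $r\ge2$. If $a_r=0$, the condition at $c=r$ follows from the one at $c=r-1$, and induction applies. If $a_r\ge1$, the monomial equals $\xi_r\cdot\xi_{r-1}^{a_{r-1}+a_r-1}\prod_{b\le r-2}\xi_b^{a_b}$. The conditions for the factor in $\xi_1,\dots,\xi_{r-1}$ are the original ones for $c\le r-2$, together with $\sum_{b\le r}a_b\le r$. Since $a_r\ge1$,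 the last inequality implies the original condition at $c=r-1$. So the two sets of conditions agree, and the claim follows.

The push-forward along $R_b\to R_{b-1}$ sends $1$ to $1$ and $\mathcal M_b^{-1}$, which has degree $-1$ on the fibers, to $0$; so it sends $\xi_b$ to $1$. Pushing down the tower, every squarefree monomial has Euler characteristic $1$. Finally $\zeta|_R=\xi_{n-1}$, and $\xi_{n-1}^i\prod_b\xi_b^{a_b}$ satisfies the conditions of the claim exactly when $a$ is counted by $C_j^{(n)}$ with $j+i\le n-1$. Hence $\chi\bigl(R,\zeta^i\prod_b(1-z\xi_b)^{-1}\bigr)=\varepsilon_n(\zeta^i)$, and \eqref{eq:serre} gives the proposition.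
\end{proof}

\section{The exact formula for three blocks}\label{sec:exact}

From now on there are three blocks, of sizes $n_1,n_2,p\ge2$, and $s$ letters; $v,w$ are given by \eqref{eq:vw}. Put
\[
q=p-1,\qquad\nu=s+n_1+n_2,\qquad\alpha=\alpha_0+\tbinom{n_1}2+\tbinom{n_2}2+\tbinom p2 .
\]
For $n\ge2$ and $\kappa\ge0$ consider $\varepsilon_n\bigl(H^a(1+y\eta)^{-\kappa}\bigr)$; denote it by $Y_a$ for $(n,\kappa)=(n_1,s)$ and by $Y_a'$ for $(n,\kappa)=(n_2,s+n_1)$. Expand $(1+y\eta)^{-\kappa}=(1+y)^{-\kappa}\sum_i\binom{\kappa-1+i}iz^i\zeta^i$, where for $\kappa=0$ only the term $1$ is present, and put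
\[
g_r=z^r\sum_{i+j=r}\tbinom{\kappa-1+i}{i}C_j^{(n)},\qquad g_0=1 .
\]
Since $\chi(\mathbb P^d,\mathcal O(a))=\binom{d+a}a$ for $a\ge0$, and $\chi(\mathbb P^d,\mathcal O(-1))$ is $1$ for $d=0$ and $0$ for $d\ge1$,
\begin{equation}\label{eq:Y}
\varepsilon_n\bigl(H^a(1+y\eta)^{-\kappa}\bigr)=(1+y)^{-\kappa}\cdot
\begin{cases}\sum_{r=0}^{n-1}\binom{n-1-r+a}{a}g_r,&a\ge0,\\[2pt] g_{n-1},&a=-1.\end{cases}
\end{equation}
For $y\ge0$ all these quantities are nonnegative, and $Y_0,Y_0'>0$.

\begin{proposition}\label{prop:exact}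
With $\eta\in K(\mathbb P^{q})$,
\begin{equation}\label{eq:exact}
P_{v,w}=(1+y)^\alpha\,\varepsilon_p\bigl[(\beta_0+\beta_1\eta+\beta_2\eta^2)(1+y\eta)^{-\nu}\bigr],
\end{equation}
where
\begin{align*}
\beta_0&=Y_0Y_0'+yY_1Y'_{-1},\\
\beta_1&=y(Y_0Y_1'+Y_1Y_0')+y^2Y_1Y_0'+y^2Y_2Y'_{-1},\\
\beta_2&=y^2Y_1Y_1'+y^3Y_2Y_0' .
\end{align*}
\end{proposition}

\begin{proof}
Apply Lemma~\ref{lem:levi} with $u=w_I$. By (MC1) the class of the big cell of $L_I/B_I$ is the exterior product of the classes of the big cells of the three factors. By Lemma~\ref{lem:V}, $\lambda_y(\mathcal V^*)$ is a sum of exterior products of classes pulled back from the three projective spaces, and its dual is $\lambda_y(\mathcal V)$. Proposition~\ref{prop:flag} applies in each factor, and the product of the signs is $(-1)^{\ell(w)-\ell(v)}$. Hence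
\[
P_{v,w}=(1+y)^\alpha(\varepsilon_{n_1}\otimes\varepsilon_{n_2}\otimes\varepsilon_p)\Bigl[\frac{(1+yH_1\eta_2)(1+yH_1\eta_3)(1+yH_2\eta_3)}{(1+y\eta_1)^s(1+y\eta_2)^{s+n_1}(1+y\eta_3)^{\nu}}\Bigr].
\]
Applying $\varepsilon_{n_1}$ replaces $(1+yH_1\eta_2)(1+yH_1\eta_3)(1+y\eta_1)^{-s}$ by $Y_0+yY_1(\eta_2+\eta_3)+y^2Y_2\eta_2\eta_3$. Multiplying by $1+yH_2\eta_3$ and using $H_2\eta_2=1$ gives
\[
\bigl(Y_0+yY_1\eta_2\bigr)+\bigl(yY_0H_2+yY_1+y^2Y_1+y^2Y_2\eta_2\bigr)\eta_3+\bigl(y^2Y_1H_2+y^3Y_2\bigr)\eta_3^2 .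
\]
Dividing by $(1+y\eta_2)^{s+n_1}$ and applying $\varepsilon_{n_2}$ replaces $H_2^a$ by $Y_a'$.
\end{proof}

Negative values can occur only for small $y$.

\begin{lemma}\label{lem:large}
If $y>0$ and $z\nu\ge p$, then $P_{v,w}(y)>0$.
\end{lemma}

\begin{proof}
We have $\beta_0>0$ and $\beta_1,\beta_2\ge0$, and $\varepsilon_p$ is a combination of the $\chi_r$, $r\le q$, with nonnegative coefficients, that of $\chi_q$ being $1$. The class $(1-z\zeta)^{-\nu}$ has coefficients $\phi_r=\binom{\nu+r-1}rz^r>0$, and $\phi_r/\phi_{r-1}=z(\nu+r-1)/r\ge z\nu/p\ge1$ for $1\le r\le q$. So the three quantities in \eqref{eq:chi} are nonnegative, and the first is positive.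
\end{proof}

\section{The Poisson limit}\label{sec:limit}

Take $n_1,n_2$ close to $m$, keep $p$ fixed, and put $y=t/m$. As $m\to\infty$ we expect three simplifications in \eqref{eq:exact}: $z\to0$, so $\varepsilon_p\to\chi_q$; with $\nu=\theta m$, the factor $(1+y\eta)^{-\nu}$ tends to $e^{-\theta t\eta}$; and $yY_1/Y_0$ and $yY_1'/Y_0'$ behave like $y$ times the number of sections of $\mathcal O(1)$, that is, like $t$. Let $\pi_k(c)=e^{-c}c^k/k!$ be the Poisson probabilities and $\Pi_q(c)=\sum_{k\le q}\pi_k(c)$. Since $e^{-c\eta}=e^{-c}e^{c\zeta}=\sum_k\pi_k(c)\zeta^k$, formula \eqref{eq:chi} evaluates the expected limit: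
\begin{equation}\label{eq:J}
J(t;\theta):=\chi_q\bigl[(1+t\eta)^2e^{-\theta t\eta}\bigr]=\Pi_q(c)+2t\,\pi_q(c)-t^2\bigl(\pi_{q-1}(c)-\pi_q(c)\bigr),\qquad c=\theta t .
\end{equation}

For Theorem~\ref{thm:pos} we need only this limit for $n_1=n_2=m$ and $s=0$. For Theorem~\ref{thm:lc} we need to know, to order $1/m$, how the expression moves with $s$ and with the difference $n_1-n_2$, and we need its second derivative in $t$; the latter is why we allow complex $t$. Fix $p\ge2$ and $\Gamma\ge0$, and let
\[
n_1=m+\delta,\quad n_2=m-\delta,\quad0\le\delta\le\Gamma\sqrt m,\quad0\le s\le qm,\quad y=t/m,\quad t\in\mathbb C,\ |t|\le p+1,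
\]
with $\delta,s$ integers. Put $\sigma=s/m$ and $\theta=2+\sigma$, so that $\nu=\theta m$, and define $\Psi_{s,\delta}(t)$ by
\begin{equation}\label{eq:Psi}
P_{v,w}(y)=(1+y)^\alpha\,Y_0Y_0'\,\Psi_{s,\delta}(t).
\end{equation}
All $O$ and $o$ refer to $m\to\infty$ and are uniform in $t,s,\delta$ in these ranges; they may depend on $p$ and $\Gamma$.

\begin{proposition}\label{prop:limit}
For large $m$ the function $\Psi_{s,\delta}$ is holomorphic on $|t|\le p+1$, and
\begin{itemize}
\item[(i)] $\Psi_{s,\delta}(t)=J(t;\theta)+o(1)$;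
\item[(ii)] $\Psi_{s,\delta}(t)-\Psi_{s,0}(t)=\dfrac{\delta^2t^2}{m^2}\bigl(\pi_{q-1}(c)-\pi_q(c)\bigr)+o(1/m)$, where $c=\theta t$;
\item[(iii)] $|\Psi_{s+1,0}(t)-\Psi_{s,0}(t)|\le\Gamma_0/m$ for $s+1\le qm$, with $\Gamma_0$ depending only on $p$.
\end{itemize}
\end{proposition}

\begin{proof}
\emph{Step 1: the numbers $C_j^{(n)}$.} There are $\binom{n-2+j}j$ sequences $a\in\mathbb Z_{\ge0}^{n-1}$ with sum $j$, so $C_j^{(n)}\le\binom{n-2+j}j$. If such a sequence violates a condition, say $\sum_{b\le c}a_b\ge c+1$, then $c\le j-1$, and $a_b\ge1$ for some $b\le j-1$. For each $b$ there are $\binom{n-3+j}{j-1}$ sequences with $a_b\ge1$. So at most $(j-1)\binom{n-3+j}{j-1}$ sequences are excluded, and $C_j^{(n)}=n^j/j!+O_j(n^{j-1})$ for fixed $j\ge1$.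

\emph{Step 2: the terms $g_r$.} Let $(n,\kappa)$ be $(n_1,s)$ or $(n_2,s+n_1)$, and $\rho=1+\kappa/m$. For large $m$ we have $m/2\le n\le2m$, $\kappa\le(q+2)m$ and $|z|\le2(p+1)/m$. Comparing coefficients in $(1-X)^{-\kappa}(1-X)^{-(n-1)}=(1-X)^{-(\kappa+n-1)}$ gives, for $r\le n-1$,
\begin{equation}\label{eq:dom}
|g_r|\le|z|^r\tbinom{\kappa+n-2+r}r\le|z|^r\frac{(\kappa+n+r)^r}{r!}\le\frac{\Lambda^r}{r!},\qquad\Lambda=2(p+1)(q+6).
\end{equation}
For fixed $r\ge1$, Step 1, the estimate $\binom{\kappa-1+i}i=\kappa^i/i!+O_i(m^{i-1})$ for $i\ge1$, and the binomial theorem give $g_r=\bigl(z(\kappa+n)\bigr)^r/r!+O_r(1/m)$. Since $z=t/m+O(m^{-2})$ and $\kappa+n=\rho m\pm\delta$, we have $z(\kappa+n)=\rho t+O(m^{-1/2})$. So $g_r=(\rho t)^r/r!+O_r(m^{-1/2})$, and $|\rho t|\le\Lambda$.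

\emph{Step 3: the ratios $Y_a/Y_0$.} Let $S_i=\sum_{r\le n-1}r^ig_r$. For fixed $r_0$ and $n>r_0$,
\[
|S_0-e^{\rho t}|\le\sum_{r\le r_0}O_r(m^{-1/2})+2\sum_{r>r_0}\Lambda^r/r! .
\]
Letting $m\to\infty$ and then $r_0\to\infty$ gives $S_0=e^{\rho t}+o(1)$. The same splitting with the weight $r$ gives $S_1=\rho te^{\rho t}+o(1)$, and \eqref{eq:dom} gives $\sum_r(1+r)^2|g_r|=O(1)$. Since $|e^{\rho t}|\ge e^{-\Lambda}$, the sum $S_0$ is bounded away from zero. So $Y_0$ and $Y_0'$ have no zeros in the disk, and $\Psi_{s,\delta}$ is holomorphic there. In \eqref{eq:Y} the binomial coefficients are $n-r$ for $a=1$ and $\binom{n-r+1}2=n^2/2+O(n(1+r)^2)$ for $a=2$. Hence, for both blocks,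
\[
\frac{Y_1}{Y_0}=n-\frac{S_1}{S_0}=n-\rho t+o(1),\qquad\frac{Y_2}{Y_0}=\frac{m^2}2(1+o(1)),\qquad\frac{Y_{-1}}{Y_0}=O\Bigl(\frac{\Lambda^{n-1}}{(n-1)!}\Bigr).
\]

\emph{Step 4: the coefficients $b_i=\beta_i/(Y_0Y_0')$.} For the first block $\rho=1+\sigma$; for the second $\rho=2+\sigma+\delta/m=2+\sigma+o(1)$. Therefore
\[
\frac{yY_1}{Y_0}=t+\frac{\delta t}m-\frac{(1+\sigma)t^2}m+o\bigl(\tfrac1m\bigr),\qquad\frac{yY_1'}{Y_0'}=t-\frac{\delta t}m-\frac{(2+\sigma)t^2}m+o\bigl(\tfrac1m\bigr).
\]
In the sum of these two quantities $\delta$ cancels; in their product it survives as $-\delta^2t^2/m^2$, the other terms involving $\delta$ being $O(\delta/m^2)=o(1/m)$. The terms of $b_i$ containing $Y'_{-1}$ are $o(1/m)$ by Step 3. Moreover $y^2Y_1/Y_0=t^2/m+o(1/m)$ and $y^3Y_2/Y_0=t^3/(2m)+o(1/m)$. Collecting terms,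
\begin{equation}\label{eq:b}
\begin{aligned}
b_0&=1+o\bigl(\tfrac1m\bigr),\qquad b_1=2t-\frac{(2+2\sigma)t^2}m+o\bigl(\tfrac1m\bigr),\\
b_2&=t^2-\frac{\delta^2t^2}{m^2}-\frac{(\frac52+2\sigma)t^3}m+o\bigl(\tfrac1m\bigr).
\end{aligned}
\end{equation}

\emph{Step 5: the third block.} By \eqref{eq:exact}, $\Psi_{s,\delta}=\varepsilon_p[(b_0+b_1\eta+b_2\eta^2)(1+y\eta)^{-\nu}]$, computed in the fixed finite-dimensional algebra $\mathbb C[\zeta]/\zeta^p$. Since $\nu=\theta m$, we have $(1+y)^{-\nu}=e^{-\theta t}+O(1/m)$ and $\binom{\nu-1+r}rz^r=(\theta t)^r/r!+O(1/m)$ for $r\le q$; so $(1+y\eta)^{-\nu}=e^{-\theta t\eta}+O(1/m)$. Also $\varepsilon_p=\chi_q+O(1/m)$. As $\delta^2/m^2=O(1/m)$, part (i) follows from \eqref{eq:b}.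

For (ii), neither $\nu$ nor $\varepsilon_p$ depends on $\delta$. By \eqref{eq:b} the difference is $-\delta^2t^2m^{-2}\,\varepsilon_p[\eta^2(1+y\eta)^{-\nu}]+o(1/m)$, and $\varepsilon_p[\eta^2(1+y\eta)^{-\nu}]=\pi_q(c)-\pi_{q-1}(c)+O(1/m)$ by \eqref{eq:chi}.

For (iii), use the estimates with $\Gamma=0$, whose constants depend only on $p$. Replacing $s$ by $s+1$ changes $\sigma$ by $1/m$, so it changes the main terms in \eqref{eq:b} by $O(m^{-2})$ and the $b_i$ by $o(1/m)$. It multiplies the bounded element $(1+y\eta)^{-\nu}$ by $(1+y\eta)^{-1}=1+O(1/m)$.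
\end{proof}

\section{Failure of positivity}\label{sec:pos}

It remains to find $q$ and $t>0$ with $J(t;2)<0$. Since $\pi_q/\pi_{q-1}=c/q$, the negative term in \eqref{eq:J} is $-t^2\pi_{q-1}(c)(q-c)/q$, so we need $c<q$. A small third block does not suffice: for $q=1$, $e^cJ=1+\theta t+(2\theta-1)t^2+\theta t^3>0$. As a guide, take $c$ large and $q-c$ about $\sqrt c$. Then $\pi_{q-1}$ and $\pi_q$ have order $c^{-1/2}$ by Stirling's formula and $t$ has order $c$, so the three terms of \eqref{eq:J} have orders $1$, $\sqrt c$ and $c$, and the negative one wins. The values below are chosen so that the crudest bounds apply.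

\begin{lemma}\label{lem:neg}
For $q=215$ we have $J(100;2)<0$.
\end{lemma}

\begin{proof}
Here $t=100$ and $c=200$. Dividing \eqref{eq:J} by $\pi_{214}$, the claim is
\[
\frac{\Pi_{215}}{\pi_{214}}<t^2\Bigl(1-\frac cq\Bigr)-\frac{2tc}q=\frac{150000-40000}{215}=511.6\ldots
\]
Since $\pi_k/\pi_{k-1}=200/k$, the largest of the $\pi_k(200)$ is $\pi_{200}$, and $\pi_{200}/\pi_{214}=\prod_{i=1}^{14}(1+\frac i{200})\le e^{105/200}<1.7$. So $\Pi_{215}/\pi_{214}\le216\cdot1.7=367.2$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:pos}]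
Take $p=216$ and $s=\delta=0$, so that $\theta=2$ and $(v,w)=(v_m,w_m)$. By Proposition~\ref{prop:limit}(i) and Lemma~\ref{lem:neg}, $\Psi_{0,0}(100)<0$ for large $m$. Since $Y_0,Y_0'>0$ for $y>0$, formula \eqref{eq:Psi} gives $P_{v_m,w_m}(100/m)<0$. A polynomial with nonnegative coefficients is nonnegative on $(0,\infty)$.
\end{proof}

\begin{remark}\label{rem:nomult}
Let $m$ be large. No product of $P_{v_m,w_m}$ with a nonzero polynomial with nonnegative coefficients has nonnegative coefficients, because the product is still negative at $100/m$.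
\end{remark}

\section{Failure of log concavity}\label{sec:lc}

A negative coefficient does not by itself contradict (L): the polynomial $1-3y+y^2$ is log concave and has no internal zero. A contradiction arises at the moment when a negative coefficient is about to disappear under multiplication by $1+y$, an operation available to us by Corollary~\ref{cor:levi}.

\subsection*{A lemma on polynomials}

\begin{lemma}\label{lem:poly}
Let $P$ be a real polynomial that is positive on $[0,\infty)$ and has a negative coefficient. Then for some $j\ge0$ the polynomial $(1+y)^jP$ is not log concave or has an internal zero.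
\end{lemma}

\begin{proof}
We first recall the theorem of Poincar\'e and P\'olya that $(1+y)^jP$ has nonnegative coefficients for large $j$. Write $P$ as a positive constant times factors $y+r$ with $r>0$ and factors $y^2-2ay+b$ with $a^2<b$. It suffices to treat a quadratic factor. For $0\le k\le j+2$ and $l=j+2-k$, the coefficient of $y^k$ in $(1+y)^j(y^2-2ay+b)$, multiplied by $k!\,l!/j!$, is $(k^2-2akl+bl^2)-k-bl$. The quadratic form is positive definite, hence at least $\epsilon(k+l)^2$ for some $\epsilon>0$, so the coefficient is positive once $\epsilon(j+2)>\max(1,b)$.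

Nonnegativity of the coefficients persists under multiplication by $1+y$. So there is a largest $j\ge0$ such that $Q=(1+y)^jP=\sum a_ky^k$ has a negative coefficient $a_k$, and $(1+y)Q$ has none. The constant and leading coefficients of $Q$ are positive, so $0<k<\deg Q$. From $a_{k-1}+a_k\ge0$ and $a_k+a_{k+1}\ge0$ we get $a_{k\pm1}\ge|a_k|>0$. If $Q$ is log concave, then $a_k^2\ge a_{k-1}a_{k+1}\ge a_k^2$, which forces $a_{k-1}=-a_k$. Then the coefficient of $y^k$ in $(1+y)Q$ vanishes, while the constant and leading coefficients are positive: an internal zero.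
\end{proof}

By Remark~\ref{rem:nomult} the polynomials of Theorem~\ref{thm:pos} are useless here. We need a $P_{v,w}$ that is positive on $[0,\infty)$ and yet has a negative coefficient. To detect the latter we use the Cauchy--Schwarz inequality: if $P=\sum a_ky^k$ has nonnegative coefficients, then
\begin{equation}\label{eq:CS}
P(y_1)^2=\Bigl(\sum_k a_ky_0^{k/2}y_2^{k/2}\Bigr)^2\le P(y_0)P(y_2)\qquad\text{whenever }y_0,y_1,y_2>0,\ y_1^2=y_0y_2 .
\end{equation}
This fails if $P$ nearly vanishes at $y_0$. How nearly is dictated by the factor $(1+y)^\alpha$ in \eqref{eq:Psi}, which works in favor of \eqref{eq:CS}. Since $\alpha$ has order $m^2$ and $y$ has order $1/m$, this factor is harmless only if $y_1/y_0=e^h$ with $h=O(m^{-1/2})$. Near a nondegenerate minimum, $\Psi$ grows by about $h^2=1/m$ over such a step. So we need parameters for which $\min\Psi$ is positive and $o(1/m)$. The parameter $s$ brings the minimum to within $O(1/m)$ of zero but moves in steps of that same size; the parameter $\delta$ covers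 a range of size $1/m$ in steps of size $o(1/m)$. From now on $p=216$ and $q=215$.

\subsection*{The critical value of $\theta$}

\begin{lemma}\label{lem:crit}
There are $\theta^*\in(2,q/2)$ and $t^*\in(0,q/2)$ with $\theta^*t^*<q$ such that:
\begin{itemize}
\item[(a)] for $\theta>\theta^*$, $J(\cdot\,;\theta)>0$ on $[0,\infty)$;
\item[(b)] $J(\cdot\,;\theta^*)\ge0$ on $[0,\infty)$, its only zero there is $t^*$, and $\Theta:=\partial_t^2J(t^*;\theta^*)>0$;
\item[(c)] for $2\le\theta<\theta^*$, $J(t;\theta)<0$ for some $t\in(0,q/2)$.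
\end{itemize}
\end{lemma}

\begin{proof}
Let $\theta>0$. We have $J(0;\theta)=1$, and if $c=\theta t\ge q$ then $\pi_{q-1}\le\pi_q$ and $J\ge\Pi_q>0$. For $0<c<q$ regard the right side of \eqref{eq:J} as a quadratic polynomial in $t$ with $c$ frozen. It is concave and positive at $0$, so it has roots $t_-(c)<0<t_+(c)$, which are smooth in $c$. With $\pi_q=\pi_{q-1}c/q$ the quadratic formula gives
\[
\psi(c):=\frac{t_+(c)}c=\frac1{q-c}+\sqrt{\frac1{(q-c)^2}+\frac{q\,G(c)}{q-c}},\qquad G(c)=\frac{\Pi_q}{c^2\pi_{q-1}}=\sum_{k=0}^q\frac{(q-1)!}{k!}\,c^{\,k-q-1},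
\]
and at $t=c/\theta$,
\begin{equation}\label{eq:factor}
J(t;\theta)=\bigl(\pi_{q-1}(c)-\pi_q(c)\bigr)\bigl(t-t_-(c)\bigr)\,c\,\bigl(\psi(c)-1/\theta\bigr),
\end{equation}
where the first three factors are positive. So the sign of $J$ is that of $\psi(c)-1/\theta$.

The function $\psi$ is strictly convex. Indeed, $qG/(q-c)$ is a sum of positive multiples of $c^{-j}(q-c)^{-1}$, $j\ge1$, whose logarithms are convex on $(0,q)$. Sums and positive powers of log-convex functions are log-convex, and log-convex functions are convex, so $\sqrt{qG/(q-c)}$ is convex. The Euclidean norm is convex and increasing in each nonnegative coordinate, so the norm of the two nonnegative convex functions $1/(q-c)$ and $\sqrt{qG/(q-c)}$ is convex. Hence $\psi''\ge2/(q-c)^3>0$. Also $\psi\to\infty$ at both ends of $(0,q)$, so $\psi$ has a unique minimum point $c^*$. Put $\theta^*=1/\psi(c^*)$ and $t^*=c^*/\theta^*$.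

By Lemma~\ref{lem:neg} and \eqref{eq:factor}, $1/2>\psi(200)\ge\psi(c^*)$, so $\theta^*>2$ and $t^*<q/2$. From $\psi(c)>2/(q-c)>2/q$ we get $\theta^*<q/2$. Part (a) and the first two claims of (b) follow from \eqref{eq:factor}, and so does (c), at $t=c^*/\theta<q/2$. Finally, for $\theta=\theta^*$ the last factor of \eqref{eq:factor} vanishes to second order at $t^*$, with second derivative $\theta^{*2}\psi''(c^*)>0$, and $\Theta$ is this number times the value of the other factors.
\end{proof}

\subsection*{Tuning the parameters}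
Let $\mu(s,\delta)=\min_{t\in[0,p]}\Psi_{s,\delta}(t)$.

\begin{lemma}\label{lem:tune}
There are $\Gamma>0$ and, for large $m$, integers $0\le s_m<qm$ and $1\le\delta_m\le\Gamma\sqrt m$ such that $2+s_m/m\to\theta^*$ and $0<\mu(s_m,\delta_m)=o(1/m)$.
\end{lemma}

\begin{proof}
\emph{Coarse tuning.} For large $m$, Proposition~\ref{prop:limit}(i) gives $\mu(0,0)<0$ by Lemma~\ref{lem:neg}, and $\mu(qm,0)>0$ by Lemma~\ref{lem:crit}(a), as $2+q>\theta^*$. Let $s_m$ be the largest $s<qm$ with $\mu(s,0)\le0$. Then $\mu(s_m+1,0)>0$, so Proposition~\ref{prop:limit}(iii) gives $-\Gamma_0/m\le\mu(s_m,0)\le0$. Put $\theta_m=2+s_m/m$. By Proposition~\ref{prop:limit}(i), $\min_{[0,p]}J(\cdot\,;\theta_m)\to0$. The function $\theta\mapsto\min_{[0,p]}J(\cdot\,;\theta)$ is continuous on the compact interval $[2,2+q]$, and by Lemma~\ref{lem:crit} it vanishes only at $\theta^*$. Hence $\theta_m\to\theta^*$.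

\emph{A large $\delta$ makes the minimum positive.} Choose a compact neighborhood $I_0\subset[t^*/2,p)$ of $t^*$ with $\theta^*t<q$ on $I_0$. There is $\kappa_0>0$ such that $\pi_{q-1}(c)-\pi_q(c)=\pi_{q-1}(c)(q-c)/q\ge\kappa_0$ for $c=\theta t$ with $t\in I_0$ and $\theta$ near $\theta^*$. Choose $\Gamma_1$ with $\Gamma_1^2(t^*/2)^2\kappa_0>\Gamma_0$, which is possible without circularity because $\Gamma_0$ depends only on $p$, and put $\Gamma=\Gamma_1+1$ and $\bar\delta=\lceil\Gamma_1\sqrt m\,\rceil\le\Gamma\sqrt m$. On $I_0$, Proposition~\ref{prop:limit}(ii) gives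
\[
\Psi_{s_m,\bar\delta}(t)\ge\frac{-\Gamma_0+\Gamma_1^2(t^*/2)^2\kappa_0}m+o\bigl(\tfrac1m\bigr)>0
\]
for large $m$. On $[0,p]\setminus I_0$ the function $J(\cdot\,;\theta^*)$ is bounded below by a positive constant, so $\Psi_{s_m,\bar\delta}>0$ there by Proposition~\ref{prop:limit}(i) and $\theta_m\to\theta^*$. Thus $\mu(s_m,\bar\delta)>0$.

\emph{Fine tuning.} Let $\delta_m\ge1$ be minimal with $\mu(s_m,\delta_m)>0$; then $\delta_m\le\bar\delta$ and $\mu(s_m,\delta_m-1)\le0$. Subtracting Proposition~\ref{prop:limit}(ii) for $\delta_m$ and $\delta_m-1$, uniformly on $[0,p]$,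
\[
\Psi_{s_m,\delta_m}-\Psi_{s_m,\delta_m-1}=\frac{(2\delta_m-1)t^2}{m^2}\bigl(\pi_{q-1}-\pi_q\bigr)+o\bigl(\tfrac1m\bigr)=O(m^{-3/2})+o\bigl(\tfrac1m\bigr).
\]
Hence $\mu(s_m,\delta_m)\le\mu(s_m,\delta_m-1)+o(1/m)\le o(1/m)$.
\end{proof}

\subsection*{Proof of Theorem~\ref{thm:lc}}
Take the parameters of Lemma~\ref{lem:tune} and write $P=P_{v,w}$, $\Psi=\Psi_{s_m,\delta_m}$ and $\mu_m=\mu(s_m,\delta_m)$.

\emph{$P$ is positive on $[0,\infty)$ for large $m$.} For $0\le y\le p/m$ this follows from \eqref{eq:Psi}, since $\Psi\ge\mu_m>0$ and $Y_0,Y_0'>0$. For $y\ge p/m$ and $m\ge p$ we have $z\nu\ge\frac p{m+p}\cdot2m\ge p$, and Lemma~\ref{lem:large} applies.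

\emph{$P$ has a negative coefficient for large $m$.} By Proposition~\ref{prop:limit}(i), $\Psi\to J(\cdot\,;\theta^*)$ uniformly on the disk $|t|\le p+1$, so by Cauchy's estimates $\Psi''\to\partial_t^2J(\cdot\,;\theta^*)$ uniformly on $[0,p]$. Let $t_m$ be a minimum point of $\Psi$ on $[0,p]$. Then $J(t_m;\theta^*)\to0$, so $t_m\to t^*$ by Lemma~\ref{lem:crit}(b); in particular $t_m$ is an interior point and $\Psi'(t_m)=0$. Put $h=m^{-1/2}$ and $y_j=t_me^{jh}/m$ for $j=0,1,2$, so that $y_1^2=y_0y_2$ and $y_j\le p/m$. We bound the contribution of each factor of \eqref{eq:Psi} to the ratio $P(y_0)P(y_2)/P(y_1)^2$.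

As a function of $\log y$, the function $\log(1+y)$ has second derivative $y/(1+y)^2\le p/m$ on the relevant interval. A second difference with step $h$ is $h^2$ times a value of the second derivative, so $(1+y_0)(1+y_2)/(1+y_1)^2\le e^{p/m^2}$. Since $\alpha=O(m^2)$, the factor $(1+y)^\alpha$ contributes $O(1)$.

For $0\le y\le p/m$ we have $Y_0=(1+y)^{-\kappa}S_0$ with $1\le S_0\le e^\Lambda$ by \eqref{eq:dom}, and $1\le(1+y)^\kappa\le e^{(q+2)p}$; the same bounds hold for $Y_0'$, as \eqref{eq:dom} covers both blocks. So $Y_0Y_0'$ lies between two positive constants and contributes $O(1)$.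

By Taylor's formula and $\mu_m=o(h^2)$, for $j=1,2$ and some $\xi_j\to t^*$,
\[
\Psi(t_me^{jh})=\mu_m+\tfrac12\Psi''(\xi_j)\,t_m^2(e^{jh}-1)^2=\tfrac12\Theta\,t^{*2}j^2h^2(1+o(1)).
\]
Therefore
\[
\frac{P(y_0)P(y_2)}{P(y_1)^2}=O(1)\cdot\frac{\mu_m\cdot2\Theta t^{*2}h^2}{\frac14\Theta^2t^{*4}h^4}=O(m\mu_m)\longrightarrow0 .
\]
This contradicts \eqref{eq:CS} for large $m$, so $P$ has a negative coefficient.

Fix such an $m$. By Lemma~\ref{lem:poly}, some $(1+y)^jP$ is not log concave or has an internal zero, and by Corollary~\ref{cor:levi} this polynomial is $P_{v',w'}$ for some $v',w'$ in a larger symmetric group. \qed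

\section{All large ranks}\label{sec:types}

\begin{proof}[Proof of Theorem~\ref{thm:types}]
By Theorems~\ref{thm:pos} and~\ref{thm:lc} there are $N_1$ and $N_2$ such that (P) fails for a pair in $S_{N_1}$ and (L) fails for a pair in $S_{N_2}$. Put $N_0=\max(N_1,N_2)$. If the Dynkin diagram of $G$ contains $A_{N_i-1}$ as a full subdiagram, let $I$ be its set of nodes. Then $L_I/B_I\cong\mathrm{Fl}_{N_i}$ compatibly with the cells, and by Corollary~\ref{cor:levi} the offending polynomial occurs for $G$. The diagram of $SL_N$ is $A_{N-1}$, each of $A_n,B_n,C_n,D_n$ contains $A_{n-1}$ as a full subdiagram, and $A_{n-1}$ contains $A_{N_i-1}$ for $n\ge N_0$.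
\end{proof}

\begin{thebibliography}{9}

\bibitem{Brion}
Brion, \emph{Lectures on the geometry of flag varieties}.

\bibitem{MC}
\emph{Motivic Chern classes of Schubert cells: applications and experiments},
\texttt{https://personal.math.vt.edu/lmihalce/Paris-MC-and-experiments.pdf}.

\end{thebibliography}
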